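# A countable Fréchet group and a compact Fréchet space with a non-Fréchet product

All spaces are assumed to be regular and $T_1$. A space $X$ is *Fréchet* (Fréchet–Urysohn) if whenever $x$ is in the closure of a set $A\subseteq X$, there is a sequence of points $a_n\in A$ converging to $x$. Every first countable space is Fréchet: pick $a_n\in A\cap U_n$ for a decreasing base $(U_n)$ at $x$. A question of Shibakov, stated in "Products of Fréchet Spaces", asks:

> Can there be a Fréchet topological group whose product with some compact Hausdorff Fréchet space is not Fréchet?

An example in some model of ZFC counts as a positive answer.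

## 1. The guess "no", and four cases that support it

The natural first guess is that no such pair exists. To see why, look at an elementary way in which a product of Fréchet spaces fails to be Fréchet.

**Example 1 (the sequential fan).** Let $S_\omega=\{*\}\cup(\omega\times\omega)$. Points of $\omega\times\omega$ are isolated. A neighborhood of $*$ is a set that contains $*$ and all but finitely many points of each column $\{k\}\times\omega$. The fan is Fréchet: if $*\in\overline A\setminus A$, then $A$ meets some column in an infinite set (otherwise delete the finite sets $A\cap(\{k\}\times\omega)$ to get a neighborhood of $*$ missing $A$), and an injective enumeration of that infinite set converges to $*$.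

But $S_\omega\times(\omega+1)$ is not Fréchet. Let $B=\{((k,m),k):k,m\in\omega\}$. Every neighborhood of $(*,\omega)$ contains $((k,m),k)$ for any large $k$ and then any large $m$, so $(*,\omega)\in\overline B$. If a sequence in $B$ converged to $(*,\omega)$, its second coordinates would tend to $\omega$, so its first coordinates would meet each column in a finite set. Removing a set that is finite in each column leaves a neighborhood of $*$, a contradiction.

What the fan lacks is the following property.

**Definition.** A space $Z$ *has diagonal sequences at* $z$ if, whenever $A_0\supseteq A_1\supseteq\cdots$ and $z\in\bigcap_n\overline{A_n}$, there are $n_0<n_1<\cdots$ and $a_k\in A_{n_k}$ with $a_k\to z$.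

First countable spaces have this at every point. The fan does not have it at $*$: take $A_n=\bigcup_{k\ge n}\{k\}\times\omega$.

**Lemma 1.** If $Z$ has diagonal sequences at $z$, and $y\in Y$ has a countable base, then for every $B\subseteq Z\times Y$ with $(z,y)\in\overline B$ some sequence in $B$ converges to $(z,y)$.

*Proof.* Let $(U_n)$ be a decreasing base at $y$ and let $A_n$ be the projection of $B\cap(Z\times U_n)$ to $Z$. These sets decrease, and $z\in\overline{A_n}$ because $B$ meets $U\times U_n$ for every neighborhood $U$ of $z$. Take $a_k\in A_{n_k}$ with $a_k\to z$ and $n_0<n_1<\cdots$, and choose $y_k\in U_{n_k}$ with $(a_k,y_k)\in B$. Then $(a_k,y_k)\to(z,y)$. $\square$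

Now test the guess. If $G$ is discrete, $G\times K$ is a disjoint sum of copies of $K$, hence Fréchet. The next three cases are less trivial.

**Proposition 2 (ZFC).** A Fréchet topological group $G$ has diagonal sequences at every point. Hence $G\times Y$ is Fréchet for every first countable $Y$.

*Proof.* Write $G$ multiplicatively, with identity $e$. By homogeneity consider $e$, and let $A_0\supseteq A_1\supseteq\cdots$ with $e\in\bigcap\overline{A_n}$. If $G$ is discrete, then $e\in A_n$ for all $n$ and we take $a_k=e$. Otherwise $e$ is not isolated, and since $G$ is Fréchet there are $g_n\to e$ with $g_n\ne e$. The point of the proof is to use the $g_n$ as markers: we shift $A_n$ by $g_n$, so that a convergent sequence in the union of the shifted sets must use infinitely many $n$.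

By regularity choose open $W_n\ni e$ with $e\notin\overline{g_nW_n}$. Let $X=\bigcup_n g_n(A_n\cap W_n)$. We show $e\in\overline X$. Given a neighborhood $U$ of $e$, choose a neighborhood $U'$ of $e$ with $U'U'\subseteq U$, then $n$ with $g_n\in U'$, then $a\in A_n\cap W_n\cap U'$, which exists since $e\in\overline{A_n}$. Then $g_na\in X\cap U$.

So some sequence $g_{n_k}a_k\to e$ with $a_k\in A_{n_k}\cap W_{n_k}$. Each $n$ occurs as $n_k$ only finitely often, because $e\notin\overline{g_nW_n}$. Pass to a subsequence with $n_k$ strictly increasing. Then $g_{n_k}\to e$, so $a_k=g_{n_k}^{-1}(g_{n_k}a_k)\to e$. The second sentence follows from Lemma 1. $\square$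

In particular the fan does not embed in a Fréchet group: move $*$ to $e$ and apply Proposition 2 to $A_n=\bigcup_{k\ge n}\{k\}\times\omega$; the resulting sequence would be finite in each column and converge to $*$.

**Proposition 3 (ZFC).** A compact Hausdorff Fréchet space $K$ has diagonal sequences at every point. Hence $Y\times K$ is Fréchet for every first countable $Y$, in particular for every metrizable group $Y$.

*Proof.* Let $A_0\supseteq A_1\supseteq\cdots$ and $y\in\bigcap\overline{A_n}$. Let $B$ be the set of all limits of sequences $(y_k)$ with $y_k\in A_{n_k}$ for some $n_0<n_1<\cdots$. We want $y\in B$.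

*First, $y\in\overline B$.* Let $U$ be a closed neighborhood of $y$ and pick $u_n\in A_n\cap U$. If some value $z$ is taken infinitely often, the constant subsequence shows $z\in B\cap U$. Otherwise $\{u_n:n\in\omega\}$ is infinite and has an accumulation point $z$, and $z\in U$. By the Fréchet property some sequence in $\{u_n:n\in\omega\}\setminus\{z\}$ converges to $z$. It takes each value only finitely often, so it takes infinitely many values, and we can thin it out to a subsequence of $(u_n)$. So $z\in B\cap U$. Closed neighborhoods form a base at $y$, hence $y\in\overline B$.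

*Second, $y\in B$.* Suppose not. Choose $b_k\in B$ with $b_k\to y$; then $b_k\ne y$. For each $k$ choose $u^k_n\in A_n$ $(n\in\omega)$ with $\lim_nu^k_n=b_k$. This is possible because the $A_n$ decrease: if $y_j\in A_{n_j}$ converge to $b_k$, let $u^k_n=y_j$ for the least $j$ with $n_j\ge n$. As $b_k\neq y$, only finitely many $u^k_n$ equal $y$; discarding initial terms and reindexing (again harmless because the $A_n$ decrease), we may assume $u^k_n\ne y$ for all $n$. Let $Z=\{u^k_n:n\ge k\}$. Each $b_k$ is in $\overline Z$, so $y\in\overline Z$, and a sequence in $Z$ converges to $y$. Write its terms as $u^{k_i}_{n_i}$ with $n_i\ge k_i$. For fixed $k$ only finitely many terms have upper index $k$: infinitely many would give either a constant subsequence with value $\ne y$ or a subsequence converging to $b_k\ne y$. So we may pass to a subsequence with $k_i$ strictly increasing. Its terms are in $A_{n_i}\subseteq A_{k_i}$, so $y\in B$ after all, a contradiction.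

The second sentence follows from Lemma 1 with the roles of the factors exchanged. $\square$

So in a counterexample neither factor is first countable, although both have diagonal sequences. The simplest compact Fréchet space that is not first countable also obeys the guess.

**Example 2.** Let $\Gamma$ be an uncountable discrete set, $\alpha\Gamma=\Gamma\cup\{\infty\}$ its one-point compactification, and $G$ a Fréchet group with identity $e$. Then $G\times\alpha\Gamma$ is Fréchet. Points of $G\times\Gamma$ are no problem; by translation consider $(e,\infty)\in\overline B$. Put $B_\gamma=\{g:(g,\gamma)\in B\}$. If $e\in\overline{B_\infty}$ we are done, so assume $e\notin\overline{B_\infty}$. Then $e\in\overline{\bigcup_{\gamma\in\Gamma\setminus F}B_\gamma}$ for every finite $F\subseteq\Gamma$. Let $\Gamma'=\{\gamma\in\Gamma:e\in\overline{B_\gamma}\}$. If $\Gamma'$ is finite, take $g_i\in B_{\gamma_i}$ with $\gamma_i\in\Gamma\setminus\Gamma'$ and $g_i\to e$. Each $\gamma$ occurs finitely often, so we may assume that the $\gamma_i$ are distinct, and $(g_i,\gamma_i)\to(e,\infty)$. If $\Gamma'$ contains distinct $\gamma^0,\gamma^1,\dots$, apply Proposition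 2 to $A_n=\bigcup_{j\ge n}B_{\gamma^j}$: we get $g_k\to e$ with $g_k\in B_{\gamma^{j_k}}$ and $j_k\to\infty$, so $(g_k,\gamma^{j_k})\to(e,\infty)$.

Nevertheless the guess is wrong, at least if the continuum hypothesis holds.

## 2. Theorems A and B

The compact space will be of the following standard kind.

**Definition.** Let $D$ be a countably infinite set and $A$ an infinite family of injective sequences in $D$ whose ranges are *almost disjoint*: $\operatorname{ran}(s)\cap\operatorname{ran}(t)$ is finite for $s\ne t$ in $A$. The *Mrówka–Isbell space* $\Psi(A)$ is $D\cup A$, where points of $D$ are isolated and basic neighborhoods of $s\in A$ are $\{s\}\cup(\operatorname{ran}(s)\setminus\text{finite})$. Let $I(A)$ be the ideal of all $Y\subseteq D$ such that $Y\setminus\bigcup_{s\in F}\operatorname{ran}(s)$ is finite for some finite $F\subseteq A$.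

For example, if $D=\omega\times\omega$ and $A$ consists of the enumerated columns, then $\Psi(A)$ is a disjoint sum of countably many convergent sequences, and its one-point compactification is the ordinal space $\omega^2+1$. A set is in $I(A)$ iff all but finitely many of its points lie in finitely many columns.

A group is *Boolean* if $x+x=0$ for all $x$. A space is *scattered* if each nonempty subset has a relatively isolated point.

**Theorem A (CH).** There are a countable Boolean Hausdorff topological group $G$, whose topology has a base at $0$ consisting of open subgroups (so $G$ is regular, zero-dimensional), and a compact Hausdorff space $K$, the one-point compactification of a Mrówka–Isbell $\Psi$-space, such that $G$ and $K$ are Fréchet but $G\times K$ is not. Moreover $K$ is separable, scattered, and first countable at all points but one.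

**Theorem B (complements).**

1. (ZFC) If $G$ is a Fréchet topological group and $Y$ is first countable, then $G\times Y$ is Fréchet. So "first countable at all points but one" in Theorem A cannot be improved.
2. (ZFC) If $G$ is a metrizable group and $K$ is compact Hausdorff Fréchet, then $G\times K$ is Fréchet. Hence the existence of a separable (or countable) example $G$ is independent of ZFC.
3. The group $G$ of Theorem A is not $\alpha_3$: there are sequences $a_k\to0$ $(k\in\omega)$ with disjoint ranges such that no sequence converging to $0$ meets infinitely many of the ranges $\operatorname{ran}(a_k)$ in infinite sets.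

Part 1 is Proposition 2, and the first sentence of part 2 is Proposition 3. The rest of Theorem B comes in Section 9.

## 3. One condition that makes the diagonal a witness

The purpose of this section is to reduce Theorem A to a statement about the group alone. The set that witnesses the failure is a diagonal: $D$ sits both in $G$ and in $K$.

**Lemma 4 (reduction).** Let $G$ be a Hausdorff Fréchet topological group, written additively, $D\subseteq G$ countably infinite, and $A$ an infinite family of injective sequences in $D$ with almost disjoint ranges, each converging to $0$ in $G$. Assume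

$$\text{(♠)}\qquad \text{if } X\subseteq D \text{ and } X\notin I(A),\text{ then } X\setminus V \text{ is infinite for some neighborhood } V \text{ of } 0.$$

Let $K=D\cup A\cup\{\infty\}$ be the one-point compactification of $\Psi(A)$. Then $K$ is compact Hausdorff, separable, scattered, Fréchet, and first countable at all points but $\infty$, while $G\times K$ is not Fréchet.

*Proof.* *Step 1: the topology of $K$.* In $\Psi(A)$, distinct $s,t\in A$ are separated by $\{s\}\cup(\operatorname{ran}(s)\setminus\operatorname{ran}(t))$ and $\{t\}\cup\operatorname{ran}(t)$, since $\operatorname{ran}(s)\cap\operatorname{ran}(t)$ is finite; a point $d\in D$ and $s\in A$ are separated by $\{d\}$ and $\{s\}\cup(\operatorname{ran}(s)\setminus\{d\})$. Each $\{s\}\cup\operatorname{ran}(s)$ is compact and open. So $\Psi(A)$ is locally compact Hausdorff, and it is not compact as $A$ is infinite. Every compact subset is covered by finitely many sets $\{s\}\cup\operatorname{ran}(s)$ and finitely many points of $D$, so basic neighborhoods of $\infty$ are the complements of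

$$\bigcup_{s\in F}(\{s\}\cup\operatorname{ran}(s))\cup R,\qquad F\subseteq A,\ R\subseteq D\text{ finite.}\tag{1}$$

The countable set $D$ is dense in $K$, and $K$ is first countable at every point except possibly $\infty$. It is scattered: a nonempty $Y\subseteq K$ that meets $D$ has an isolated point; if $Y\cap D=\emptyset\ne Y\cap A$, any $s\in Y\cap A$ is isolated in $Y$; otherwise $Y=\{\infty\}$.

*Step 2: $K$ is Fréchet.* Only $\infty$ matters. Let $\infty\in\overline Y\setminus Y$. If $Y\cap A$ is infinite, any injective sequence in $Y\cap A$ converges to $\infty$, since a neighborhood as in (1) omits only finitely many points of $A$. If $Y\cap A$ is finite, then $\infty\in\overline X$ for $X=Y\cap D$. Then $X\notin I(A)$: if $X\setminus\bigcup_{s\in F}\operatorname{ran}(s)=R$ were finite, the neighborhood given by $F,R$ would miss $X$. By (♠) the set $B=X\setminus V$ is infinite for some neighborhood $V$ of $0$. Each $s\in A$ converges to $0$, so $V$ contains all but finitely many points of $\operatorname{ran}(s)$, and $B\cap\operatorname{ran}(s)$ is finite. Hence an injective enumeration of $B$ converges to $\infty$.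

*Step 3: $G\times K$ is not Fréchet.* Let $\Delta=\{(d,d):d\in D\}\subseteq G\times K$. We show $(0,\infty)\in\overline\Delta$. Let $V$ be a neighborhood of $0$, and let a neighborhood of $\infty$ be given by $F,R$ as in (1). Choose $s\in A\setminus F$. Then $V$ contains almost all of $\operatorname{ran}(s)$, and $\operatorname{ran}(s)\cap(R\cup\bigcup_{t\in F}\operatorname{ran}(t))$ is finite. So some $d\in\operatorname{ran}(s)$ has $(d,d)$ in the given neighborhood.

Suppose some sequence $(d_n,d_n)$ in $\Delta$ converges to $(0,\infty)$. As $d_n\to\infty$ in $K$, each value is taken finitely often, and we may assume that the $d_n$ are distinct. Let $X=\{d_n:n\in\omega\}$. Since $d_n\to0$ in $G$, the set $X\setminus V$ is finite for every neighborhood $V$ of $0$, so $X\in I(A)$ by (♠). As $X$ is infinite, $X\cap\operatorname{ran}(s)$ is infinite for some $s\in A$. The neighborhood $K\setminus(\{s\}\cup\operatorname{ran}(s))$ of $\infty$ then misses infinitely many $d_n$, a contradiction.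

*Step 4: $K$ is not first countable at $\infty$.* Otherwise $K$ would be first countable and $G\times K$ would be Fréchet by Proposition 2. $\square$

So (♠) is used twice: sets outside $I(A)$ contain sequences converging to $\infty$ in $K$, and sets converging to $0$ in $G$ are in $I(A)$. In words, *every sequence of $D$ that converges to $0$ in $G$ must be recorded in $A$, up to finite unions*. By Step 4 the family $A$ cannot be countable: a countable $A$ gives only countably many neighborhoods (1). Indeed, if $A$ contains sequences $a_k$ with disjoint ranges, Proposition 2 applied to $A_n=\bigcup_{k\ge n}\operatorname{ran}(a_k)$ produces sequences $d_i\to 0$ in $D$ that run across the $a_k$, and these must be recorded as well.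

## 4. Bookkeeping under CH, and the hidden sequences that spoil it

Let $G$ be a vector space over $\mathbb F_2$ with a countably infinite basis $D$, and write $\langle\cdot\rangle$ for linear span. Partition $D$ into infinite sets $D_k$ and let $a_k$ enumerate $D_k$ injectively, $k\in\omega$.

Here is the natural attempt. By CH, enumerate $\mathcal P(G)=\{X_\alpha:\alpha<\omega_1\}$. Keep a countable family $C_\alpha$ of sequences that are promised to converge to $0$ (starting with the $a_k$), and a countable family $\mathcal V_\alpha$ of subgroups that are promised to be open, so that each $V\in\mathcal V_\alpha$ contains a tail of each $s\in C_\alpha$. The subgroups that respect all promises in $C_\alpha$ are those that contain some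

$$L_f=\langle s_m:s\in C_\alpha,\ m\ge f(s)\rangle,\qquad f:C_\alpha\to\omega .$$

At stage $\alpha$, if some $L_f$ misses $X_\alpha$, promise that $L_f$ is open; then $0\notin\overline{X_\alpha}$. Otherwise $X_\alpha$ meets every $L_f$. With $\mathcal V_\alpha=\{V_0,V_1,\dots\}$ choose $f_i$ so large that $L_{f_i}\subseteq V_0\cap\dots\cap V_i$, pick $x_i\in X_\alpha\cap L_{f_i}$, and promise $x_i\to0$. In the end every $X$ with $0\in\overline X$ contains a sequence converging to $0$, so $G$ is Fréchet. To get (♠), promise further subgroups $L_f$ that omit infinitely many points of a given $X\notin I(A)$.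

The attempt stops at this last point. Take

$$X=\{a_0(i)+a_k(m):i,m\in\omega,\ k\ge1\},$$

which meets every $L_f$ for $C_0=\{a_k:k\in\omega\}$. The recipe allows $x_i=a_0(l_i)+d_i$ with $d_i=a_{i+1}(m_i)$ and with distinct $l_i$. Once $x_i\to 0$ is promised, $d_i=x_i+a_0(l_i)\to0$ is forced: *every* subgroup containing tails of $a_0$ and of $(x_i)$ contains almost all $d_i$. But $\{d_i\}$ meets each $D_k$ in at most one point, so it is not covered by finitely many of the recorded sequences. As long as it is not in $I(A)$, the condition (♠) fails for it, and $(d_i,d_i)\to(0,\infty)$. The promise about a sequence outside $D$ has hidden in it a convergent sequence of $D$.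

In this example the remedy is to promise $d_i\to 0$ instead of $x_i\to0$. Then $x_i\to0$ follows, since $a_0$ converges already, and the convergent sequence of $D$ is on record. The proof below shows that this remedy always suffices. There will be a dichotomy. Either, after finitely many of the old sequences are ignored, each of infinitely many $x_i$ reduces to a single old vector $e_i$, and we promise $(e_i)$; or the $x_i$ keep at least two components outside any finitely many old sequences, and then promising $(x_i)$ itself hides nothing in $D$. To make "component" and "hides nothing" meaningful at all countable stages, we need an invariant.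

## 5. Tame families

**Definition.** An *admissible sequence* is an injective family $s=(s_m)$ in $G\setminus\{0\}$ indexed by an infinite subset of $\omega$, with $\operatorname{ran}(s)\subseteq D$ or $\operatorname{ran}(s)\cap D=\emptyset$. (Conditions such as $m\ge n$ refer to indices $m$ in the index set.) Put $T_n(s)=\langle s_m:m\ge n\rangle$. A subgroup *contains a tail of $s$* if it contains $s_m$ for all but finitely many $m$.

For a set $C$ of admissible sequences let $A(C)=\{s\in C:\operatorname{ran}(s)\subseteq D\}$. For finite $S\subseteq C$ let $H_S=\langle s_m:s\in S,\text{ all }m\rangle$ (so $H_\emptyset=\{0\}$) and $H_{S,n}=\langle s_m:s\in S,\,m\ge n\rangle$. For $f:C\to\omega$ let $L_f=\langle s_m:s\in C,\,m\ge f(s)\rangle$.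

**Definition.** $C$ is *tame* if for all finite $S\subseteq C$, $t\in C\setminus S$, $p\in G$ there is $n$ with

- (T1) the family $(t_m)_{m\ge n}$ is linearly independent mod $H_S$;
- (T3) $D\cap(p+H_S+T_n(t))\subseteq(p+H_S)\cup\operatorname{ran}(t)$.

So (T3) says that, beyond what $p+H_S$ contains anyway, adding a far tail of $t$ brings in no points of $D$ except those of $t$ itself.

**Example 3.** *$C_0=\{a_k:k\in\omega\}$ is tame.* (T1) is clear, with any $n$. For (T3), write $\operatorname{supp}_D x\subseteq D$ for the support of $x$ in the basis $D$. Given $S$, $t=a_k$, $p$, take $n$ with $\{a_k(m):m\ge n\}\cap\operatorname{supp}_Dp=\emptyset$. Let $d=p+y+\tau\in D$ with $y\in H_S$, $\tau\in T_n(a_k)$. If $\tau=0$, then $d\in p+H_S$. If $\tau\ne0$, then $\operatorname{supp}_D\tau$ is disjoint from the supports of $p$ and $y$, so $\operatorname{supp}_D\tau\subseteq\operatorname{supp}_D d=\{d\}$, and $d\in\operatorname{supp}_D\tau\subseteq\operatorname{ran}(a_k)$.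

*A family that is not tame.* Let $s_i=a_0(i)+a_{i+1}(0)$, the kind of sequence met in Section 4. Then $C_0\cup\{s\}$ is not tame: for $S=\{a_0\}$, $t=s$, $p=0$ and any $n$, the vector $a_{i+1}(0)=a_0(i)+s_i$ with $i\ge n$ is in $D\cap(H_S+T_n(s))$, but it is neither in $H_S$ nor in $\operatorname{ran}(s)$. So (T3) fails.

We collect some immediate facts.

*Persistence.* If (T1) and (T3) hold at $n$, they hold at all larger $n$, since $T_n(t)$ decreases with $n$.

*Chains.* Tameness refers to finitely many members of $C$ at a time, so the union of a chain of tame families is tame.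

*Almost disjointness.* If $C$ is tame and $s\ne t$ are in $A(C)$, then $\operatorname{ran}(s)\cap\operatorname{ran}(t)$ is finite: by (T1) with $S=\{s\}$, $t_m\notin H_{\{s\}}$ for all large $m$.

*A consequence of (T1) alone:*

- (T2) if $p\notin H_S$, then $p\notin H_S+T_n(t)$ for all large $n$.

Otherwise $p\in H_S+T_n(t)$ for all $n$. Write $p\in H_S+\tau$ with $\tau\in T_n(t)$, where $n$ is as in (T1), and also $p\in H_S+\tau'$ with $\tau'\in T_{n'}(t)$, where $n'\ge n$ is beyond all indices used in $\tau$. Then $\tau+\tau'\in H_S$. The two sums use disjoint sets of indices $\ge n$, so independence gives $\tau=\tau'=0$ and $p\in H_S$, a contradiction.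

**Lemma 5.** Let $C$ be tame, $S\subseteq C$ finite, $t\in C\setminus S$, $p\in G$, and let $U\le H_S$ be a subgroup. For all large $n$:

- (b′) $p\notin U\Rightarrow p\notin U+T_n(t)$;
- (c′) $D\cap(p+U+T_n(t))\subseteq(p+U)\cup\{t_m:m\ge n\}$.

The lemma refines (T2) and (T3) in two ways: $H_S$ is replaced by a smaller group, and the points of $\operatorname{ran}(t)$ that appear come from the chosen tail.

*Proof.* Let (T1) hold at $n_0$, and consider only $n\ge n_0$.

(b′) If $p\notin H_S$, use (T2) and $U\le H_S$. If $p\in H_S\setminus U$ and $p=u+\tau$ with $u\in U$, $\tau\in T_n(t)$, then $\tau=p+u\in H_S$, so $\tau=0$ by independence and $p=u\in U$, a contradiction.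

(c′) Using (T2), fix $n_1\ge n_0$ such that (T3) holds at $n_1$ and

$$p\in H_S\quad\text{or}\quad p\notin H_S+T_{n_1}(t).\tag{2}$$

Then let $n\ge n_1$ be so large that for each of the finitely many indices $m<n_1$,

$$t_m+p\in H_S\quad\text{or}\quad t_m+p\notin H_S+T_n(t).\tag{3}$$

By (T2) all large $n$ are of this kind. Let $d=p+u+\tau\in D$ with $u\in U$, $\tau\in T_n(t)$.

If $d\in p+H_S$, then $\tau\in H_S$, so $\tau=0$ and $d\in p+U$.

Otherwise (T3) at $n_1$ gives $d=t_m$ for some $m$. If $m<n_1$, then $t_m+p=u+\tau\in H_S+T_n(t)$, so $t_m+p\in H_S$ by (3), and $d\in p+H_S$, a contradiction. So $m\ge n_1$. Hence $p=t_m+u+\tau\in H_S+T_{n_1}(t)$, and $p\in H_S$ by (2). Then $t_m+\tau=p+u\in H_S$. All indices involved are $\ge n_1\ge n_0$, so independence gives $\tau=t_m$. As $\tau\in T_n(t)$, independence gives $m\ge n$. $\square$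

## 6. Cutting all sequences of a countable tame family at once

The next lemma makes one choice of tails that is good for all members of a countable tame family simultaneously, relative to given $S$ and $p$. The functions $f_{S,p}$ that it provides are the main tool from here on.

**Lemma 6.** Let $C$ be tame, countably infinite, $S\subseteq C$ finite, $p\in G$. There is $f=f_{S,p}:C\to\omega$ such that with $M=\langle t_m:t\in C\setminus S,\ m\ge f(t)\rangle$:

- (a) $(t_m:t\in C\setminus S,\ m\ge f(t))$ is linearly independent mod $H_S$;
- (b) if $p\in H_S+M$ then $p\in H_S$;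
- (c) $D\cap(p+H_S+M)\subseteq(p+H_S)\cup\{t_m:t\in A(C)\setminus S,\ m\ge f(t)\}$.

*Proof.* Enumerate $C\setminus S=\{t^0,t^1,\dots\}$, let $S_j=S\cup\{t^i:i<j\}$, and let $f=0$ on $S$. Given $f(t^i)$ for $i<j$, put

$$Y_j=\langle t^i_m:i<j,\ m\ge f(t^i)\rangle,\qquad U_j=H_S+Y_j\le H_{S_j}.$$

By (T1) and Lemma 5 for $(S_j,t^j,p)$ and $U=U_j$, choose $f(t^j)=n$ so that $(t^j_m)_{m\ge n}$ is independent mod $H_{S_j}$, and

$$p\notin U_j\Rightarrow p\notin U_j+T_n(t^j),\qquad D\cap(p+U_j+T_n(t^j))\subseteq(p+U_j)\cup\{t^j_m:m\ge n\}.\tag{4}$$

Note that $U_j+T_{f(t^j)}(t^j)=U_{j+1}$.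

(a) Suppose that a sum of finitely many, and at least one, of the vectors in (a) is in $H_S$. Let $j$ be the largest upper index that occurs. The part of the sum with upper index $j$ is then in $H_S+Y_j\le H_{S_j}$, contradicting independence mod $H_{S_j}$.

(b) If $p\in H_S+M$, then $p\in U_j$ for some $j$. If $j>0$, the first half of (4) gives $p\in U_{j-1}$. Descend to $p\in U_0=H_S$.

(c) Let $d\in D\cap(p+H_S+M)$ and let $j$ be least with $d\in p+U_j$. If $j=0$, then $d\in p+H_S$. Otherwise $d\in p+U_{j-1}+T_n(t^{j-1})$ with $n=f(t^{j-1})$, and $d\notin p+U_{j-1}$, so $d=t^{j-1}_m$ with $m\ge f(t^{j-1})$. Then $\operatorname{ran}(t^{j-1})$ meets $D$, so it is contained in $D$, and $t^{j-1}\in A(C)$. $\square$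

## 7. Adding one convergent sequence

This is the heart of the proof: a set $X$ that meets all $L_f$ can be given a convergent sequence at the cost of at most one new admissible sequence, without losing tameness.

**Lemma 7 (extension).** Let $C$ be tame and countably infinite, and let $\mathcal V$ be a countable family of subgroups, each containing a tail of every $s\in C$. Let $X\subseteq G$ satisfy $X\cap L_f\ne\emptyset$ for all $f:C\to\omega$. Then there are a tame $C'\supseteq C$ with $|C'\setminus C|\le1$, such that each $V\in\mathcal V$ contains a tail of every $s\in C'$, and a sequence of points $x_i\in X$ such that every subgroup containing a tail of every $s\in C'$ contains almost all $x_i$.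

*Proof.* **Case A: for some finite $S\subseteq C$, $X\cap H_{S,n}\ne\emptyset$ for all $n$.** Nothing needs to be added. Let $C'=C$ and $x_n\in X\cap H_{S,n}$. A subgroup containing a tail of every $s\in S$ contains $H_{S,N}$ for some $N$, hence $x_n$ for $n\ge N$.

**Case B: for every finite $S\subseteq C$ there is $n$ with $X\cap H_{S,n}=\emptyset$.** With $S=\emptyset$ this gives $0\notin X$.

**Step 1: coordinates.** We fix a basis in which "components" make sense. Let $f_*=f_{\emptyset,0}$, $E=(t_m:t\in C,\ m\ge f_*(t))$, $W=\langle E\rangle$. By Lemma 6(a), $E$ is a basis of $W$; for $x\in W$ let $\operatorname{supp}(x)\subseteq E$ be its finite support. *Column $t$* means $\{t_m:m\ge f_*(t)\}$. Distinct columns are disjoint. By Lemma 6(c) with $S=\emptyset$, $p=0$, and as $0\notin D$,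

$$D\cap W\subseteq E.\tag{5}$$

**Step 2: a rapidly thinning choice of $x_i$.** Write $C=\{t^0,t^1,\dots\}$, $S^i=\{t^l:l<i\}$, $G=\{g_0,g_1,\dots\}$, $\mathcal V=\{V_0,V_1,\dots\}$ (repetitions allowed; if $\mathcal V$ is empty, use $V_i=G$). Choose $f_i:C\to\omega$ and $x_i\in X\cap L_{f_i}$ inductively. Let $P_i$ be the finite subgroup generated by $\{g_l:l<i\}\cup\bigcup_{l<i}\operatorname{supp}(x_l)$. Choose $f_i$ with

- (F1) $f_i\ge f_{S,p}$ for all $S\subseteq S^i$ and $p\in P_i$; also $f_i\ge f_*$ and $f_i\ge i$;
- (F2) $s_m\in V_0\cap\dots\cap V_i$ whenever $s\in C$, $m\ge f_i(s)$;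
- (F3) $f_i\ge n_i$, where $X\cap H_{S^i,n_i}=\emptyset$;
- (F4) $f_i(t)>m$ whenever $t_m\in\operatorname{supp}(x_l)$, $l<i$;
- (F5) $f_i\ge f_l$ for $l<i$.

For each $t\in C$ these are finitely many lower bounds for $f_i(t)$, so $f_i$ exists, and then $x_i$ exists by the hypothesis on $X$. Since $f_i\ge f_*$, $L_{f_i}$ is spanned by part of the basis $E$, so

$$\operatorname{supp}(x_i)\subseteq\{t_m:t\in C,\ m\ge f_i(t)\}.\tag{6}$$

By (F4) the supports are pairwise disjoint. By (F3), $\operatorname{supp}(x_i)$ is not contained in the columns of $S^i$, since otherwise (6) would give $x_i\in H_{S^i,n_i}$. Let $r_j(x)$ be the number of elements of $\operatorname{supp}(x)$ outside the columns of $S^j$. So $r_i(x_i)\ge1$, and $r_j(x)$ does not increase with $j$.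

**Step 3: the dichotomy.** Here we decide which sequence $(z_i)$ is to be promised.

- *B1: for every $j$, $r_j(x_i)\ge2$ for almost all $i$.* Let $z_i=x_i$ and $I=\{i:r_0(x_i)\ge2\}$, a cofinite set. For $i\in I$ the support of $z_i$ has at least two elements, so $z_i\notin E$, and $z_i\notin D$ by (5).
- *B2: otherwise there is $j$ with $r_j(x_i)\le1$ for infinitely many $i$.* Fix $j$. For such $i\ge j$ we have $1\le r_i(x_i)\le r_j(x_i)\le1$. So exactly one element $e_i$ of $\operatorname{supp}(x_i)$ is outside the columns of $S^j$, and it is even outside the columns of $S^i$. Thus $x_i=y_i+e_i$, where $y_i$ is supported in the columns of $S^j$, and $y_i\in H_{S^j,i}$ by (6) and $f_i\ge i$. Let $z_i=e_i$, for $i$ in an infinite set $I$ of such indices for which either all $e_i\in D$ or all $e_i\notin D$.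

Let $s=(z_i)_{i\in I}$ and $C'=C\cup\{s\}$. The $z_i$ have disjoint nonempty supports, so they are distinct and nonzero, and $s$ is admissible. From now on, indices $i$ of $z_i$ range over $I$.

**Step 4: everything except tameness.** *Each $V_k$ contains a tail of $s$:* for $i\ge k$ we have $z_i\in L_{f_i}$ by (6), and $L_{f_i}\subseteq V_k$ by (F2). *A subgroup $V$ containing tails of all members of $C'$ contains almost all $x_i$, $i\in I$:* this is trivial in B1. In B2, $V\supseteq H_{S^j,N}$ for some $N$, so $y_i\in V$ for $i\ge N$, and $e_i\in V$ for large $i\in I$; hence $x_i=y_i+e_i\in V$ for large $i\in I$. So $(x_i)_{i\in I}$ is as required.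

We also note:

(P) *For each finite $S\subseteq C$ and almost all $i\in I$: in B1, $\operatorname{supp}(z_i)$ has at least $2$ elements outside the columns of $S$; in B2, $z_i=e_i\in E$ lies in a column outside $S$.*

Indeed $S\subseteq S^j$ for some $j$; in B1 use $r_j(x_i)\ge2$, and in B2 use that $e_i$ is outside the columns of $S^i\supseteq S^j$ for $i\ge j$. In particular $s\notin C$: if $s\in C$, then for $i\ge f_*(s)$ the vector $z_i=s_i$ would itself be an element of column $s$, contradicting (P) for $S=\{s\}$.

**Step 5: the new sequence over the old ones.** The following claim contains (T1) and (T3) for $t=s$, in a form uniform in finitely many translates $p'$; the uniformity is needed in Step 6.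

**Claim 8.** For finite $S\subseteq C$ and $p\in G$ there is $n_0$ such that for all $n\ge n_0$:

- (α) $(z_i)_{i\ge n}$ is independent mod $H_S$;
- (β) for every $p'\in p+\langle z_i:i<n\rangle$: $D\cap(p'+H_S+\langle z_i:i\ge n\rangle)\subseteq(p'+H_S)\cup\operatorname{ran}(s)$.

*Proof of the claim.* Let $n_0$ be such that $S\subseteq S^{n_0}$, $p\in\{g_l:l<n_0\}$, and the conclusion of (P) holds for $S$ and all $i\ge n_0$. Let $n\ge n_0$ and $p'\in p+\langle z_i:i<n\rangle$. Then $p'\in P_n$, as $\operatorname{supp}(z_i)\subseteq\operatorname{supp}(x_i)$. Put $f=f_{S,p'}$ and let $M$ be as in Lemma 6. By (F1), $f_n\ge f$, and by (F5), $f_i\ge f$ for all $i\ge n$. Let $B=(t_m:t\in C\setminus S,\ m\ge f(t))$, a family independent mod $H_S$ by Lemma 6(a).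

Let $i\ge n$. The elements of $\operatorname{supp}(z_i)$ in the columns of $S$ are in $H_S$. So modulo $H_S$, $z_i$ is the sum of the elements of $\operatorname{supp}(z_i)$ outside the columns of $S$. By (6) and $f_i\ge f$ these are members of $B$. They form a nonempty set by (P), and for different $i$ these sets are disjoint. So (α) holds: a sum of $z_i$ over a finite nonempty set of indices $\ge n$ is, mod $H_S$, the sum of a nonempty subset of $B$.

For (β), let $d\in D$, $d\in p'+H_S+\sum_{i\in F}z_i$ with $F\subseteq I\setminus n$ finite, and suppose $d\notin p'+H_S$. Each $z_i$, $i\ge n$, is in $H_S+M$, so Lemma 6(c) applies and $d$ is a member of $B$. Hence $p'\in d+H_S+M=H_S+M$, and $p'\in H_S$ by Lemma 6(b). So $d\equiv\sum_{i\in F}z_i$ mod $H_S$, and $F\ne\emptyset$ because $d\notin p'+H_S=H_S$. The right side is, mod $H_S$, a sum over a disjoint union of nonempty subsets of $B$, one for each $i\in F$; the left side is a single member of $B$. By independence $F=\{i\}$, and $\operatorname{supp}(z_i)$ has exactly one element outside the columns of $S$, namely $d$. By (P) we are in B2, and $d=e_i=z_i\in\operatorname{ran}(s)$. $\square$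

**Step 6: $C'$ is tame.** Let $S\subseteq C'$ be finite, $t\in C'\setminus S$, $p\in G$. If $S\cup\{t\}\subseteq C$, use tameness of $C$. If $t=s$, then $S\subseteq C$, and Claim 8 with $p'=p$ gives (T1) and (T3).

There remains the case where the new sequence is among those already used: $S=S_0\cup\{s\}$ with $S_0\subseteq C$ and $t\in C\setminus S_0$. Let $n_1$ be the $n_0$ of Claim 8 for $(S_0\cup\{t\},p)$, and put

$$Q=\langle z_i:i<n_1\rangle\ \text{(finite)},\qquad Z=\langle z_i:i\ge n_1\rangle .$$

Then $H_S=H_{S_0}+Q+Z$, and by (α)

$$Z\cap H_{S_0\cup\{t\}}=\{0\}.\tag{7}$$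

*(T1).* We must control relations between a tail of $t$ and $H_S$. By (7), for each $q\in Q$ there is at most one $\zeta_q\in Z$ with $v_q:=q+\zeta_q\in H_{S_0\cup\{t\}}$. So there are only finitely many vectors $v_q$. By (T1) and (T2) for $(S_0,t)$ choose $n$ such that $(t_m)_{m\ge n}$ is independent mod $H_{S_0}$ and, for each $v_q$, $v_q\in H_{S_0}$ or $v_q\notin H_{S_0}+T_n(t)$. Suppose $\sigma=\sum_{m\in F}t_m\in H_S$ with $F$ a finite nonempty set of indices $\ge n$, say $\sigma=k+q+\zeta$ with $k\in H_{S_0}$, $q\in Q$, $\zeta\in Z$. Then $q+\zeta=\sigma+k\in H_{S_0\cup\{t\}}$, so $q+\zeta=v_q$. Also $v_q=\sigma+k\in H_{S_0}+T_n(t)$, hence $v_q\in H_{S_0}$ and $\sigma=k+v_q\in H_{S_0}$. This contradicts independence.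

*(T3).* As (T2) was derived from (T1) alone, it is now available for $(S,t)$. Choose $n$ so large that

$$p\in H_S\quad\text{or}\quad p\notin H_S+T_n(t),\tag{8}$$

and, by (T3) in $C$, for each of the finitely many $p'\in p+Q$,

$$D\cap(p'+H_{S_0}+T_n(t))\subseteq(p'+H_{S_0})\cup\operatorname{ran}(t).\tag{9}$$

Let $d\in D\cap(p+H_S+T_n(t))$, say $d=p'+k+\zeta+\tau$ with $p'\in p+Q$, $k\in H_{S_0}$, $\zeta\in Z$, $\tau\in T_n(t)$. Since $k+\tau\in H_{S_0\cup\{t\}}$, we can apply (β) for $S_0\cup\{t\}$ and $n=n_1$, and obtain $d\in(p'+H_{S_0\cup\{t\}})\cup\operatorname{ran}(s)$.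

If $d\in p'+H_{S_0\cup\{t\}}$, then $\zeta=d+p'+k+\tau\in H_{S_0\cup\{t\}}$, so $\zeta=0$ by (7). Then $d\in p'+H_{S_0}+T_n(t)$, and by (9) $d\in(p'+H_{S_0})\cup\operatorname{ran}(t)\subseteq(p+H_S)\cup\operatorname{ran}(t)$.

If $d\in\operatorname{ran}(s)\subseteq H_S$, then $p\in d+H_S+T_n(t)=H_S+T_n(t)$, so $p\in H_S$ by (8), and $d\in H_S=p+H_S$.

So (T3) holds, and $C'$ is tame. $\square$

## 8. Open subgroups that omit points of a given set, and the construction of length $\omega_1$

The second kind of step serves (♠).

**Lemma 9 (killing).** Let $C$ be tame, countably infinite, with $A(C)$ infinite. If $X\subseteq D$ and $X\notin I(A(C))$, there is $f:C\to\omega$ with $X\setminus L_f$ infinite.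

*Proof.* Let $A(C)=\{t^0,t^1,\dots\}$. As $X\notin I(A(C))$, each set $X\setminus\bigcup_{i<j}\operatorname{ran}(t^i)$ is infinite, so we can pick distinct $b_j\in X\setminus\bigcup_{i<j}\operatorname{ran}(t^i)$. Let $B=\{b_j:j\in\omega\}$. Then $B\cap\operatorname{ran}(t)$ is finite for each $t\in A(C)$. Choose $f\ge f_*=f_{\emptyset,0}$ with $B\cap\{t_m:m\ge f(t)\}=\emptyset$ for all $t\in A(C)$. Suppose $b\in B\cap L_f$. Then $b\in D\cap L_{f_*}$, so by Lemma 6(c) (note $0\notin D$) $b=t_m$ with $t\in A(C)$, $m\ge f_*(t)$. As $t_m\in L_f$, and $L_f$ is spanned by a subfamily of the independent family of Lemma 6(a), we get $m\ge f(t)$. This contradicts the choice of $f$. So $B\cap L_f=\emptyset$, and $X\setminus L_f\supseteq B$ is infinite. $\square$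

**Construction (CH).** Let $\mathcal P(G)=\{X_\alpha:\alpha<\omega_1\}$. We define increasing $C_\alpha,\mathcal V_\alpha$ $(\alpha<\omega_1)$, where $C_\alpha$ is a countably infinite tame family, $\mathcal V_\alpha$ is a countable family of subgroups of $G$, and each $V\in\mathcal V_\alpha$ contains a tail of each $s\in C_\alpha$.

*Start.* $C_0=\{a_k:k\in\omega\}$, which is tame by Example 3. Let $\mathcal V_0=\{V_R:R\subseteq D\text{ finite}\}$, where $V_R=\{x:\operatorname{supp}_Dx\cap R=\emptyset\}$. Each $V_R$ contains all but finitely many elements of $D$, hence a tail of each $a_k$.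

*Limits.* Take unions. Tameness persists, and if $V\in\mathcal V_\beta$ and $s\in C_\gamma$, then both are present at stage $\max(\beta,\gamma)$.

*Successor, first part.* If there is $f:C_\alpha\to\omega$ with $X_\alpha\cap L_f=\emptyset$, let $C_{\alpha+1}=C_\alpha$ and add such an $L_f$ to $\mathcal V_\alpha$. Otherwise let $C_{\alpha+1}=C'$ from Lemma 7, applied to $C_\alpha,\mathcal V_\alpha,X_\alpha$.

*Successor, second part.* If $X_\alpha\subseteq D$ and $X_\alpha\notin I(A(C_{\alpha+1}))$, add also some $L_f$, $f:C_{\alpha+1}\to\omega$, with $X_\alpha\setminus L_f$ infinite, by Lemma 9; $A(C_{\alpha+1})$ is infinite since it contains all $a_k$. The result is $\mathcal V_{\alpha+1}$.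

Every $L_f$ contains a tail of each member of the family on which $f$ is defined, and Lemma 7 provides tails of the new sequence inside the old subgroups. So the requirements persist.

Let $C=\bigcup_\alpha C_\alpha$, $\mathcal V=\bigcup_\alpha\mathcal V_\alpha$, $A=A(C)$. Every $V\in\mathcal V$ contains a tail of every $s\in C$. Any two members of $A$ are in one tame $C_\alpha$, so the ranges of the members of $A$ are almost disjoint, and $A$ is infinite. The construction gives:

$$\text{if } X\subseteq D\text{ and }X\notin I(A),\text{ then }X\setminus V\text{ is infinite for some }V\in\mathcal V.\tag{10}$$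

Indeed, let $X=X_\alpha$. Since $A(C_{\alpha+1})\subseteq A$, we have $X\notin I(A(C_{\alpha+1}))$, and the second part of the successor step applies.

**Proof of Theorem A.** *The topology.* Give $G$ the topology whose base at $0$ consists of the finite intersections of members of $\mathcal V$, and whose base at $x$ consists of the corresponding cosets. This is a group topology, since $(x+V)+(y+V)=x+y+V$ for a subgroup $V$, and inversion is the identity map. It is Hausdorff since $\bigcap_RV_R=\{0\}$. Open subgroups are clopen, being complements of unions of cosets, so $G$ is regular and zero-dimensional. $G$ is countable and Boolean. Every $s\in C$ converges to $0$.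

*$G$ is Fréchet.* By homogeneity let $0\in\overline X$, $X=X_\alpha$. At stage $\alpha$ no $L_f$ missing $X$ was added, since such an $L_f$ would be a neighborhood of $0$ missing $X$. So Lemma 7 was applied, and it gave points $x_i\in X$ such that every subgroup containing tails of all $s\in C_{\alpha+1}$ contains almost all $x_i$. Every $V\in\mathcal V$ is such a subgroup, hence so is every finite intersection of them. Thus $x_i\to0$.

*Conclusion.* The hypotheses of Lemma 4 hold for $G$, $D$, $A$; condition (♠) is (10). So the one-point compactification $K$ of $\Psi(A)$ is compact Hausdorff, separable, scattered, Fréchet and first countable at all points but one, and $G\times K$ is not Fréchet. $\blacksquare$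

So under CH the answer to the question is yes: there can be such a pair, even with $G$ countable.

## 9. Independence, and the failure of $\alpha_3$

**Proof of Theorem B.** *Part 1.* The first sentence is Proposition 2. It shows that in any example $K$ fails to be first countable at some point, so "first countable at all points but one" cannot be improved.

*Part 2.* The first sentence is contained in Proposition 3, as a metrizable group is first countable. For the second, M. Hrušák and U. A. Ramos-García (*Malykhin's problem*, Adv. Math. 262 (2014), 193–212) proved that it is consistent with ZFC that every separable Fréchet group is metrizable. In that model $G\times K$ is Fréchet for every separable Fréchet group $G$ and every compact Hausdorff Fréchet $K$; in particular there is no countable example. Under CH, Theorem A gives a countable, hence separable, example. So the existence of a separable (equally, of a countable) example is independent of ZFC.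

*Part 3.* Let $G$ be the group constructed in Section 8. The sequences $a_k$ converge to $0$ and have the disjoint ranges $D_k$. Suppose $\sigma$ is a sequence in $G$ converging to $0$ whose range meets infinitely many $D_k$ in infinite sets. Let $X=\operatorname{ran}(\sigma)\cap D$, an infinite set. Each $V\in\mathcal V$ contains almost all terms of $\sigma$, so $X\setminus V$ is finite for all $V\in\mathcal V$, and $X\in I(A)$ by (10). Hence $X$ is covered, up to a finite set, by $\bigcup_{s\in F}\operatorname{ran}(s)$ for some finite $F\subseteq A$. If $X\cap\operatorname{ran}(a_k)$ is infinite, then $\operatorname{ran}(s)\cap\operatorname{ran}(a_k)$ is infinite for some $s\in F$, and almost disjointness of $A$ forces $s=a_k$. So $a_k\in F$, which is possible for only finitely many $k$, a contradiction. $\blacksquare$
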